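# The Krichevsky–Trofimov order estimator fails only for uniform noise

## 1. Constant and periodic sequences

We observe letters $X_1,\dots,X_n$ from a finite alphabet $A$ with $r:=|A|\ge 2$, and want to know how far back the process looks when it chooses its next letter. Write $x_m^n=x_m,\dots,x_n$; logarithms are natural.

**Definition (order).** A process $\{X_n:n\ge 1\}$ with values in $A$ is a Markov chain of order at most $k$ if
$$\mathrm{Prob}(X_1^n=x_1^n)=\mathrm{Prob}(X_1^k=x_1^k)\prod_{i=k+1}^nQ(x_i\mid x_{i-k}^{i-1}),\qquad n\ge k,\ x_1^n\in A^n,$$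
for suitable transition probabilities $Q(\cdot\mid\cdot)$. Let $\mathcal M_k$ be this class ($\mathcal M_0$ is the i.i.d. class). The order is the smallest such $k$.

The Bayesian estimator assigns to each order $k$ an averaged likelihood. The average is taken row by row. For a count vector $(n_b)_{b\in A}$ with sum $N$, put
$$\mathrm{row}=\frac{\Gamma(r/2)\prod_b\Gamma(n_b+\frac12)}{\Gamma(\frac12)^r\,\Gamma(N+\frac r2)},\qquad \mathrm{ML}=\prod_b\Big(\frac{n_b}{N}\Big)^{n_b}\quad(0^0=1),$$
both equal to $1$ if $N=0$. By the Dirichlet integral, $\mathrm{row}$ is the average of $\prod_bq_b^{n_b}$ over $q$ drawn from the $(\frac12,\dots,\frac12)$ Dirichlet distribution, and $\mathrm{ML}$ is the maximum of the same product over $q$. Hence $\mathrm{row}\le\mathrm{ML}$.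

**Definition (KT mixture).** For a word $a\in A^k$, called a context, and a letter $b$, let $N_n(ab)$ be the number of $i\in\{k+1,\dots,n\}$ with $x_{i-k}^i=ab$, and $N_n(a)=\sum_bN_n(ab)$. For $n\ge k$,
$$\mathrm{KT}_k(x_1^n)=r^{-k}\prod_{a\in A^k}\mathrm{row}_a(n),$$
where $\mathrm{row}_a(n)$ is the row of the counts $(N_n(ab))_b$. For $n<k$, $\mathrm{KT}_k(x_1^n)=r^{-n}$.

When the letter $b$ follows the context $a$ once more, $\Gamma(z+1)=z\Gamma(z)$ shows that only $\mathrm{row}_a$ changes, by the factor $\frac{n_b+1/2}{N+r/2}$. So, for $n\ge k$,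
$$\mathrm{KT}_k(x_1^n)=r^{-k}\prod_{t=k+1}^n\pi_k(x_t\mid x_1^{t-1}),\qquad \pi_k(b\mid x_1^{t-1})=\frac{N_{t-1}(ab)+\frac12}{N_{t-1}(a)+\frac r2},\quad a=x_{t-k}^{t-1}.\tag{1}$$
If the context $a$ is new at time $t$, meaning $N_{t-1}(a)=0$, the prediction $\pi_k(\cdot\mid x_1^{t-1})$ is uniform on $A$.

**Definition (estimator).** Let $p_k=c\,(k+1)^{-2}$, $k\ge0$, with $\sum_kp_k=1$. Then
$$\hat k_{\mathrm{KT}}(x_1^n)=\arg\min_{k\ge0}\big(-\log p_k-\log\mathrm{KT}_k(x_1^n)\big),$$
the smallest minimizer if there are several. A minimizer exists since $-\log p_k\to\infty$ and $\mathrm{KT}_k\le 1$.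

For example, take $A=\{0,1\}$ and $x_1^3=001$. By (1), $\mathrm{KT}_0=\frac12\cdot\frac34\cdot\frac16=\frac1{16}$, $\mathrm{KT}_1=\frac12\cdot\frac12\cdot\frac14=\frac1{16}$, $\mathrm{KT}_2=\frac14\cdot\frac12=\frac18$, and $\mathrm{KT}_k=\frac18$ for $k\ge3$. Up to the factor $c$, the products $p_k\mathrm{KT}_k$ are $\frac1{16},\frac1{64},\frac1{72},\frac1{128},\dots$, so $\hat k_{\mathrm{KT}}=0$.

Now take a process with no randomness. If $X$ is constant, there is one nonempty row at each order, and for $n\ge k$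
$$\mathrm{KT}_k=r^{-k}g(n-k),\qquad g(N)=\prod_{j=0}^{N-1}\frac{j+\frac12}{j+\frac r2}.$$
For $k+1\le n$ and $N=n-k\geq 1$, $\ \mathrm{KT}_{k+1}/\mathrm{KT}_k=\frac1r\cdot\frac{N-1+r/2}{N-1+1/2}$. This is nonincreasing in $N$ and equals $1$ at $N=1$, so it is at most $1$. Thus $\mathrm{KT}_k\le\mathrm{KT}_0$ for all $k$, and since $p_k<p_0$ for $k>0$, $\hat k_{\mathrm{KT}}=0$ for every $n$: the estimator is right from the start.

The same calculation works for every periodic sequence. For a stationary chain of order $k_0$, let $S_k$ be the set of words $a\in A^k$ with $P(a):=\mathrm{Prob}(X_1^k=a)>0$, with $S_0=\{\emptyset\}$. Call the chain *irreducible* if any state of $S_{k_0}$ can be reached with positive probability from any other (nothing is required when $k_0=0$).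

**Proposition 1.** Let $X$ be a stationary irreducible chain of order $k_0$ in which each $v\in S_{k_0}$ has exactly one possible next letter. Almost surely, $\mathrm{KT}_k(X_1^n)\le\mathrm{KT}_{k_0}(X_1^n)$ for all $k>k_0$ and $n\ge k_0$.

**Proof.** The next state is a function of the present one, so by irreducibility $S_{k_0}$ is a single cycle (a single point if $k_0=0$). Hence each state also has a unique predecessor, and a context in $S_k$, $k\ge k_0$, is determined by its last $k_0$ letters. A row in which one letter has count $N$ and all others $0$ equals $g(N)$. So for $n\ge k\ge k_0$,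
$$\mathrm{KT}_k(X_1^n)=r^{-k}\prod_{v\in S_{k_0}}g(N_v^{(k)}),\qquad N_v^{(k)}=\#\{k<i\le n:\ X_{i-k_0}^{i-1}=v\}.$$
Passing from $k$ to $k+1\le n$ removes the index $i=k+1$, so it lowers exactly one number $N=N_v^{(k)}\ge1$ by $1$. As before, $\mathrm{KT}_{k+1}/\mathrm{KT}_k=\frac1r\cdot\frac{N-1+r/2}{N-1+1/2}\le1$. For $k\ge n$, $\mathrm{KT}_k=r^{-n}=\mathrm{KT}_n$. $\square$

So $\hat k_{\mathrm{KT}}\le k_0$ for $n\ge k_0$ in the periodic case. Orders below $k_0$ also lose. For $0101\dots$ or $1010\dots$ (each with probability $\frac12$), $k_0=1$ and $\mathrm{KT}_0\le\mathrm{ML}=2^{-n(1+o(1))}$, because both letters have frequency tending to $\frac12$. On the other hand, with $r=2$, $g(N)\ge g(n)\ge\frac12\prod_{j=1}^{n-1}\frac{j}{j+1}=\frac1{2n}$ for $N\le n$, so $\mathrm{KT}_1\ge\frac12(\frac1{2n})^2$. Polynomial beats exponential, and $\hat k_{\mathrm{KT}}=1$ eventually.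

What changes for a chain with genuine randomness? First, $\mathrm{KT}_k/\mathrm{KT}_{k_0}$ is random, and no monotonicity in $k$ is available. Second, the number of contexts grows with $k$; when $k$ is of size $\log n$, many contexts may be seen only a few times. Third, something must really be able to go wrong, because of the following quoted result.

**Inconsistency Theorem (quoted).** If $\{X_n\}$ is i.i.d. with $X_n$ uniformly distributed on $A$, then $\hat k_{\mathrm{KT}}(X_1^n)\to+\infty$ almost surely.

The question comes from the paper "The Consistency of the BIC Markov Order Estimator", where it is stated as open: can $\hat k_{\mathrm{KT}}$ be inconsistent for other processes too? (There the weights are written $ck^{-2}$; the shift to $(k+1)^{-2}$ makes room for order $0$.) The processes considered are stationary irreducible chains of finite order. This excludes non-stationary starts followed by uniform noise, and reducible chains with constant paths.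

## 2. Consistency for every chain except one: statement and vocabulary

**Theorem 2.** If $X$ is a stationary irreducible Markov chain of order $k_0<\infty$, not uniform i.i.d., then $\hat k_{\mathrm{KT}}(X_1^n)=k_0$ eventually almost surely.

"Eventually" means for all $n\ge n_0(\omega)$. Sections 3–8 prove this theorem. Sections 9–11 prove three complements: the rate at which wrong orders lose, the behavior of the posterior at zero entropy, and the extension to ergodic processes.

**Notation.** Put $d=\frac{r-1}2$, $m_k=|S_k|$, $m=m_{k_0}$, and $\mathcal F_n=\sigma(X_1^n)$. For $v\in S_{k_0}$, $Q(\cdot\mid v)$ is the conditional law of $X_{k_0+1}$ given $X_1^{k_0}=v$, and $s_v\ge1$ is the size of its support. Let $q_{\min}>0$ be the smallest positive $Q(b\mid v)$, $v\in S_{k_0}$. For a word $a$ of length at least $k_0$, $\bar a$ denotes its last $k_0$ letters. There are countably many words, so we may work on the probability-one event that every block occurring in $X$ has positive probability.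

**Entropy.** Let $h_k=H(X_{k+1}\mid X_1^k)$ and $h=h_{k_0}=\sum_{v\in S_{k_0}}P(v)H(Q(\cdot\mid v))$, the entropy rate. Recall that $I(U;V\mid W)=H(U\mid W)-H(U\mid V,W)\ge0$, with equality if and only if $U,V$ are conditionally independent given $W$. The periodic case of Section 1 is exactly $h=0$, since every $P(v)$ is positive.

**Running example.** Let $A=\{0,1\}$, $Q(1\mid0)=Q(0\mid0)=\frac12$, $Q(0\mid1)=1$: no two consecutive ones. The stationary law is $P(0)=\frac23$, $P(1)=\frac13$. The order is $1$, $S_1=\{0,1\}$, $S_2=\{00,01,10\}$, so $m_1=2$, $m_2=3$; $s_0=2$, $s_1=1$; and $h=\frac23\log2\approx0.462$, while $h_0=\log3-\frac23\log2\approx0.637$. After a $0$ the next letter is uniform; after a $1$ it is not.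

**Textbook tools.**

* *Ergodic theorem (Birkhoff).* A stationary irreducible finite-state chain is ergodic. So almost surely the empirical frequency of every finite word converges to its probability; in particular $N_n(a)/n\to P(a)$.
* *Ville's inequality.* If $V$ is a nonnegative supermartingale started at $1$, then $\mathrm{Prob}(\sup_nV_n\ge\lambda)\le1/\lambda$ for $\lambda>0$.
* *Hoeffding's lemma.* If $\xi\in[0,1]$, then $E e^{\lambda(\xi-E\xi)}\le e^{\lambda^2/8}$ for all real $\lambda$; the same holds conditionally.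
* The Borel–Cantelli lemma and Stirling's formula.

Applying the ergodic theorem to the function $\log Q(X_t\mid X_{t-k_0}^{t-1})$ of $k_0+1$ letters, we get
$$\tfrac1n\log P(X_1^n)\to-h\quad\text{a.s.},\tag{2}$$
where $P(x_1^n)=\mathrm{Prob}(X_1^n=x_1^n)$.

## 3. The price of a row, and a supermartingale

**Step 1: what one row costs.** The purpose is to compare $\mathrm{row}$ with the maximized likelihood.

**Lemma 3.** There are constants $0<c_1\le1\le c_2$ depending only on $r$ such that for $N\ge1$
$$c_1N^{-d}\,\mathrm{ML}\le\mathrm{row}\le c_2N^{-d}\,\mathrm{ML}.\tag{3}$$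
Moreover $\mathrm{row}\ge c_1n^{-d}\,\mathrm{ML}$ whenever $0\le N\le n$, $n\ge1$.

**Proof.** By Stirling, $\Gamma(n+\frac12)/(n^ne^{-n})$ for $n\ge0$ and $\Gamma(N+\frac r2)/(N^{N+(r-1)/2}e^{-N})$ for $N\ge1$ are positive and tend to $\sqrt{2\pi}$, so each lies between two positive constants. Up to constant factors, $\mathrm{row}$ is therefore
$$\frac{\prod_bn_b^{n_b}e^{-n_b}}{N^{N+d}e^{-N}}=N^{-d}\,\frac{\prod_bn_b^{n_b}}{N^N}=N^{-d}\,\mathrm{ML}.$$
Decrease $c_1$ and increase $c_2$ so that $c_1\le1\le c_2$. The last claim follows from $N^{-d}\ge n^{-d}$ for $1\le N\le n$, and for $N=0$ from $\mathrm{row}=\mathrm{ML}=1\ge c_1n^{-d}$. $\square$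

So a row seen $N$ times pays $N^{-d}$ for not knowing its $r-1$ parameters.

**Step 2: dividing by the truth.** The purpose is to isolate the randomness in a process that does not grow on average. This step does not use the value $\frac12$ of the Dirichlet parameter, and Section 9 needs it in general, so let $\alpha>0$ and let $\mathrm{KT}_k^{(\alpha)}$ be defined like $\mathrm{KT}_k$ with $(\alpha,\dots,\alpha)$ Dirichlet priors, that is, with rows
$$\mathrm{row}^{(\alpha)}=\frac{\Gamma(\alpha r)\prod_b\Gamma(n_b+\alpha)}{\Gamma(\alpha)^r\,\Gamma(N+\alpha r)}\le\mathrm{ML}$$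
(again a mixture) and predictions $\pi_k(b\mid x_1^{t-1})=\frac{N_{t-1}(ab)+\alpha}{N_{t-1}(a)+\alpha r}$, still uniform at a new context. The case $\alpha=\frac12$ is the original one; we omit $\alpha$ from the symbols $\pi_k$, $R_k,Z_k,\rho_a$.

Let $R_k(n)=\mathrm{KT}^{(\alpha)}_k(X_1^n)/P(X_1^n)$. For $n\ge k\ge k_0$ we have $P(X_1^n)=P(X_1^k)\prod_{t=k+1}^nQ(X_t\mid X_{t-k_0}^{t-1})$, so
$$R_k(n)=\frac{r^{-k}}{P(X_1^k)}\,Z_k(n),\qquad Z_k(n)=\prod_{t=k+1}^n\frac{\pi_k(X_t\mid X_1^{t-1})}{Q(X_t\mid X_{t-k_0}^{t-1})}=\prod_{a\in S_k}\rho_a(n),\tag{4}$$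
where $\rho_a(n)=\mathrm{row}_a^{(\alpha)}(n)\big/\prod_bQ(b\mid\bar a)^{N_n(ab)}$ ($=1$ if $N_n(a)=0$): group the factors by the context at time $t$. Given $\mathcal F_{t-1}$,
$$E\Big[\frac{\pi_k(X_t\mid X_1^{t-1})}{Q(X_t\mid X_{t-k_0}^{t-1})}\,\Big|\,\mathcal F_{t-1}\Big]=\sum_{b:\,Q(b\mid X_{t-k_0}^{t-1})>0}\pi_k(b\mid X_1^{t-1})\le1.$$
So $(Z_k(n))_{n\ge k}$ is a nonnegative supermartingale with $Z_k(k)=1$. If $J_t\in\{0,1\}$ is $\mathcal F_{t-1}$-measurable, the product restricted to the times $t$ with $J_t=1$ is also a nonnegative supermartingale started at $1$, since the other factors are replaced by $1$.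

**Step 3: the target to beat ($\alpha=\frac12$).** Only rows $a\in S_{k_0}$ are nonempty at order $k_0$, and
$$\prod_{a\in S_{k_0}}\mathrm{ML}_a\ge\prod_{a\in S_{k_0}}\prod_bQ(b\mid a)^{N_n(ab)}=P(X_1^n)/P(X_1^{k_0})\ge P(X_1^n).$$
With Lemma 3, for $n\ge\max(k_0,1)$,
$$R_{k_0}(n)\ge c_3\,n^{-dm},\qquad c_3=r^{-k_0}c_1^m>0.\tag{5}$$
A competitor $k>k_0$ is defeated once $R_k(n)<c_3n^{-dm}$.

## 4. Orders below $k_0$ lose exponentially

**Lemma 4.** For $0\le k<k_0$ we have $h_k>h$ and $\limsup_n\frac1n\log\mathrm{KT}_k^{(\alpha)}(X_1^n)\le-h_k$ a.s. for every $\alpha>0$. With $\alpha=\frac12$, a.s. eventually $p_k\mathrm{KT}_k(X_1^n)<p_{k_0}\mathrm{KT}_{k_0}(X_1^n)$ for all $k<k_0$.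

**Proof.** Each row is at most $\mathrm{ML}$, so by the ergodic theorem
$$\frac1n\log\mathrm{KT}_k^{(\alpha)}(X_1^n)\le\frac1n\sum_{a,b}N_n(ab)\log\frac{N_n(ab)}{N_n(a)}\to\sum_{a,b}P(ab)\log\frac{P(ab)}{P(a)}=-h_k ,$$
words of probability zero having count zero. By (5) and (2), $\liminf\frac1n\log\mathrm{KT}_{k_0}(X_1^n)\ge-h$. There are finitely many $k<k_0$, so it remains to show $h_k>h$.

By stationarity, $h_k=H(X_{k_0+1}\mid X_{k_0-k+1}^{k_0})$, so
$$h_k-h=I(X_{k_0+1};X_1^{k_0-k}\mid X_{k_0-k+1}^{k_0})\ge0.$$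
Suppose this vanishes. Then for $v\in S_{k_0}$ with last $k$ letters $u$, $Q(b\mid v)=Q'(b\mid u):=\mathrm{Prob}(X_{k+1}=b\mid X_1^k=u)$. We claim that
$$\mathrm{Prob}(X_i=b\mid X_1^{i-1}=x_1^{i-1})=Q'(b\mid x_{i-k}^{i-1})$$
for all $i>k$ and all $x_1^{i-1}$ of positive probability.

* If $i>k_0$, the left side is $Q(b\mid x_{i-k_0}^{i-1})$, and the claim is immediate.
* If $k<i\le k_0$, by stationarity the left side is $\mathrm{Prob}(X_{k_0+1}=b\mid X_{k_0-i+2}^{k_0}=x_1^{i-1})$. This is an average of values $Q(b\mid v)$ over $v\in S_{k_0}$ ending in $x_1^{i-1}$. Since $i-1\ge k$, each of them equals $Q'(b\mid x_{i-k}^{i-1})$.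

Choose $Q'(\cdot\mid u)$ arbitrarily for $u\notin S_k$. The chain rule gives $\mathrm{Prob}(X_1^n=x_1^n)=\mathrm{Prob}(X_1^k=x_1^k)\prod_{i=k+1}^nQ'(x_i\mid x_{i-k}^{i-1})$ when $x_1^n$ has positive probability. If it has probability zero, let $j$ be the first index with $\mathrm{Prob}(X_1^j=x_1^j)=0$; either $j\le k$ and the first factor vanishes, or $j>k$ and $Q'(x_j\mid x_{j-k}^{j-1})=0$. So $X\in\mathcal M_k$, contradicting the minimality of $k_0$. $\square$

Together with Proposition 1 and $p_k<p_{k_0}$ for $k>k_0$, this proves Theorem 2 when $h=0$. **From here to the end of Section 8, $h>0$.** We must show that eventually $R_k(n)<R_{k_0}(n)$ for all $k>k_0$ simultaneously.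

## 5. Orders at least $C_0\log n$: the uniform start is expensive

The factor $r^{-k}/P(X_1^k)$ in (4) comes from the uniform starting distribution.

**Lemma 5.** Let $X$ be as in Theorem 2 and $\alpha>0$. Then $h<\log r$. For $0<\eta<\log r-h$, almost surely:

* $B_\omega:=\sup_{k\ge k_0}r^{-k}/P(X_1^k)<\infty$;
* there is $k'_\omega$ such that for all $k\ge k'_\omega$ and all $n\ge k$
$$R_k(n)\le k^2e^{-\eta k};\tag{6}$$
* for all large $n$ and all $k>n$, $R_k(n)\le e^{-\eta n}$.

**Proof.** Always $h\le\log r$. If $h=\log r$, then $Q(\cdot\mid v)$ is uniform for every $v\in S_{k_0}$, so $\mathrm{Prob}(X_{k_0+1}^{k_0+j}=x_1^j)=\sum_vP(v)r^{-j}=r^{-j}$. By stationarity $X$ is uniform i.i.d., which is excluded. By (2), $r^{-k}/P(X_1^k)=e^{-k(\log r-h+o(1))}\le e^{-\eta k}$ for all large $k$; each of these ratios is finite, so $B_\omega<\infty$. By Ville, $\mathrm{Prob}(\sup_{n\ge k}Z_k(n)\ge k^2)\le k^{-2}$ for $k\ge\max(k_0,1)$; by Borel–Cantelli, a.s. $Z_k(n)<k^2$ for all large $k$ and all $n\ge k$. With (4) this is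 (6). If $k>n$, then $R_k(n)=r^{-n}/P(X_1^n)\le e^{-\eta n}$ for large $n$. $\square$

Now let $\alpha=\frac12$, fix such an $\eta$, and fix $C_0$ with $\eta C_0/2\ge dm+2$. For large $n$ and $C_0\log n\le k\le n$, (6) gives $R_k(n)\le e^{-\eta k/2}\le n^{-dm-2}$. For $k>n$ we have $R_k(n)\le e^{-\eta n}$. By (5), eventually
$$R_k(n)<R_{k_0}(n)\quad\text{for all }k\ge C_0\log n.\tag{7}$$

## 6. Fixed orders: more contexts, each paying $n^{-d}$

For fixed $k$ every row is visited about $nP(a)$ times, so we expect $R_k(n)\approx n^{-dm_k}$. Two facts are needed: there are more contexts at order $k$ than at $k_0$, and fluctuations do not offset the price $n^{-d}$.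

**Step 1: the contexts multiply.** By Lemma 5 not all $Q(\cdot\mid v)$ are uniform. Fix $v^*\in S_{k_0}$ with $Q(\cdot\mid v^*)$ not uniform, and for $K\ge k_0$ let
$$W_K=\{w\in S_K:\ w\text{ ends with }v^*\}.$$
In the running example $v^*=1$ and $W_2=\{01\}$, $W_3=\{001,101\}$, $W_4=\{0001,0101,1001\}$.

**Lemma 6.** Let $0<h<\log r$. Then $m_{k+1}>m_k$ for $k\ge k_0$, and $|W_K|$ is at least $1$, nondecreasing in $K$, and tends to infinity.

**Proof.** A word $ab$ with $a\in S_k$ lies in $S_{k+1}$ if and only if $Q(b\mid\bar a)>0$, so $m_{k+1}=\sum_{a\in S_k}s_{\bar a}$. By stationarity each $v\in S_{k_0}$ ends some $a\in S_k$. So $m_{k+1}=m_k$ would force $s_v=1$ for all $v\in S_{k_0}$, i.e. $h=0$.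

Since $P(w)=\sum_b\mathrm{Prob}(X_1^{K+1}=bw)$, each $w\in W_K$ has a left extension in $W_{K+1}$, and different words have different extensions. So $|W_K|$ is nondecreasing, and $|W_{k_0}|=1$.

If $k_0=0$, then $v^*=\emptyset$ and $|W_K|=|S_K|\ge2^K$, because at least two letters have positive probability. Let $k_0\ge1$. Since $h>0$, some $u\in S_{k_0}$ has two possible next letters $b\ne b'$. By irreducibility there is a word $y$ made of a path from $v^*$ to $u$ (possibly empty), then $b$, then a path back to $v^*$ (possibly empty). Likewise there is $y'$ with the *same* first path, then $b'$, then a path back. Both $v^*y$ and $v^*y'$ have positive probability and end with $v^*$. The words $yy'$ and $y'y$ have the same length $\ell$ and differ at the position just after the common first path, where one has $b$ and the other $b'$. After each of these words the chain is again in state $v^*$. So the $2^q$ words $v^*f_1\cdots f_q$, $f_i\in\{yy',y'y\}$, have positive probability, end with $v^*$, and are distinct. Hence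 $|W_{k_0+q\ell}|\ge2^q$. $\square$

In the running example, with $v^*=1$ and $u=0$, we may take $y=01$, $y'=001$, and $yy'=01001$, $y'y=00101$ differ at position $2$.

**Step 2: uniform concentration.** We need a bound for fixed $k$ now, and for growing $k$ in Section 7, so we prove it once for both. The difficulty is that for growing $k$ there are too many contexts for a union bound over words. The remedy is to label contexts by their order of discovery.

For $k\ge k_0$ and $w\in S_j$, $k_0\le j\le k$, number the $k$-contexts ending with $w$ as $a^{(k,w,1)},a^{(k,w,2)},\dots$ in the order of first appearance as $X_{t-k}^{t-1}$, $t=k+1,k+2,\dots$. In the running example, if $X_1^8=00101001$, then the $3$-contexts at times $4,5,6$ are $001,010,101$, so $a^{(3,1,1)}=001$ and $a^{(3,1,2)}=101$. The event "$X_{t-k}^{t-1}$ is the $i$-th discovered $k$-context ending with $w$" is $\mathcal F_{t-1}$-measurable.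

Given $C_0>0$ and an integer $K>k_0$, let
$$\mathcal I_l=\{(k,w):k_0\le k\le K,\ w\in S_k\}\cup\{(k,w):K<k\le C_0(l+1),\ w\in W_K\}.$$
For $n\in[2^l,2^{l+1})$, $l\ge1$, we have $l\le\log n/\log2\le2\log n$ and $C_0\log n\le C_0(l+1)$.

**Lemma 7.** Let $0<h<\log r$, $C_0>0$, $K>k_0$, $\varepsilon>0$ and $\varepsilon'=\varepsilon q_{\min}\log2/r$. Almost surely, for all large $l$, all $n\in[2^l,2^{l+1})$, $(k,w)\in\mathcal I_l$ and $i\le l^2$: if $a=a^{(k,w,i)}$ is discovered and $N_n(a)\ge1$, then
$$|N_n(ab)-N_n(a)Q(b\mid\bar a)|\le\sqrt{\varepsilon'l\,N_n(a)}\qquad\text{for all }b\in A,\tag{8}$$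
$$1\le\mathrm{ML}_a\Big/\prod_bQ(b\mid\bar a)^{N_n(ab)}\le n^\varepsilon.\tag{9}$$
For $\alpha=\frac12$, consequently,
$$\rho_a(n)\le c_2N_n(a)^{-d}\,n^\varepsilon.\tag{10}$$

**Proof.** Fix $k,w,i,b$ and a sign $\sigma=\pm1$. Let $J_t$ be the indicator of the displayed event at time $t$, and put
$$T_t=\sum_{k<s\le t}J_s,\qquad U_t=\sigma\sum_{k<s\le t}J_s\big(1_{\{X_s=b\}}-Q(b\mid\bar w)\big).$$
From its first appearance on, every occurrence of $a=a^{(k,w,i)}$ is counted, so $T_t=N_t(a)$ and $U_t=\sigma(N_t(ab)-N_t(a)Q(b\mid\bar a))$; note that $\bar a=\bar w$. When $J_s=1$, the conditional probability of $X_s=b$ given $\mathcal F_{s-1}$ is $Q(b\mid\bar w)$. By Hoeffding's lemma, $\exp(\lambda U_t-\lambda^2T_t/8)$ is a supermartingale started at $1$ for each $\lambda>0$. By Ville, with probability at least $1-e^{-y}$,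
$$U_t\le\frac y\lambda+\frac{\lambda T_t}8\qquad\text{for all }t.$$
Take $\lambda=\sqrt{8y/2^j}$. If $2^j\le T_t<2^{j+1}$ and $x=T_t/2^j\in[1,2)$, the right side equals $\sqrt{yT_t/8}\,(x^{-1/2}+x^{1/2})\le(1+\sqrt2)\sqrt{yT_t/8}\le\sqrt{yT_t}$. Put $y=\varepsilon'l$ and take the union over $0\le j\le l$ (enough, since $N_n(a)\le n<2^{l+1}$), over $b$, $\sigma$, $i\le l^2$ and $(k,w)\in\mathcal I_l$. The set $\mathcal I_l$ has at most $\sum_{k=k_0}^Km_k+C_0(l+1)|W_K|$ elements, so the exceptional probability is at most a polynomial in $l$ times $e^{-\varepsilon'l}$. This is summable, and Borel–Cantelli gives (8).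

For (9), the quotient is $\exp(N_n(a)\mathcal D_a)$, where $\mathcal D_a=\sum_b\hat q_b\log(\hat q_b/q_b)\ge0$ is the divergence of $\hat q_b=N_n(ab)/N_n(a)$ from $q_b=Q(b\mid\bar a)$. By $\log x\le x-1$, $\mathcal D_a\le\sum_{b:q_b>0}\hat q_b^2/q_b-1=\sum_{b:q_b>0}(\hat q_b-q_b)^2/q_b$. With (8),
$$N_n(a)\mathcal D_a\le\sum_{b:q_b>0}\frac{(N_n(ab)-N_n(a)q_b)^2}{N_n(a)q_b}\le\frac{r\varepsilon'l}{q_{\min}}=\varepsilon l\log2\le\varepsilon\log n.$$
Multiplying (9) by the upper bound in (3) gives (10). $\square$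

**Step 3: each fixed order loses ($\alpha=\frac12$).** Using Lemma 6, fix for the rest of the proof of Theorem 2 (with the $C_0$ of Section 5) an integer $K>k_0$ with
$$M:=|W_K|\ge2m+\frac4d,\qquad\text{and then }\varepsilon>0\text{ with }\varepsilon\le\frac d8,\quad\varepsilon m_K\le\frac d4.\tag{11}$$

**Lemma 8.** For $k_0<k\le K$, there is a constant $C'$ such that a.s. eventually $R_k(n)/R_{k_0}(n)\le C'n^{-3d/4}$.

**Proof.** Use (10) with $w=a\in S_k$, $i=1$: the only $k$-context ending with $a$ is $a$. Eventually $N_n(a)\ge nP(a)/2$ for all $a\in S_k$. By (4), with $P(X_1^k)\ge\min_{S_k}P$, $R_k(n)\le Cn^{-(d-\varepsilon)m_k}$ with $C$ nonrandom. Divide by (5) and use $m_k\ge m+1$, $m_k\le m_K$: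
$$R_k(n)/R_{k_0}(n)\le C'n^{-d(m_k-m)+\varepsilon m_k}\le C'n^{-d+d/4}.\qquad\square$$

## 7. The window $K<k<C_0\log n$: new contexts against heavy contexts

**Why the two tools do not meet.** The sensible plan is to push the row-by-row argument of Lemma 8 up to $k\approx c\log n$, and to let (6) take over from there. Try it on a coin with probabilities $0.4$ and $0.6$. Here $k_0=0$, $m=1$, $d=\frac12$, and the target is $R_0(n)\ge c_3n^{-1/2}$. Its entropy is $h\approx0.6730$, so $\log2-h\approx0.0201$, and (6) gives less than $n^{-1/2}$ only for $k\ge c\log n$ with $c>\frac1{2\eta}$, which is more than $24$. A context $a\in A^k$ can have probability as small as $(0.4)^k$, which is below $1/n$ as soon as $k>\log n/\log2.5$, that is $c>1.1$. In between, contexts that are expected to be seen less than once coexist with frequent ones. A context seen exactly once, followed by $b$, has $\rho_a=\frac{1/r}{Q(b\mid\bar a)}$. For the letter of probability $0.4$ this is $\frac{0.5}{0.4}=1.25>1$, so such a context *gains*. Row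 by row there is nothing better, and (10) is empty at $N_n(a)=1$. Using Ville for all contexts at once only says that $Z_k$ is not large, whereas we need it to be as small as $n^{-dm}$.

**What gets past this.** At a new context, order $k$ predicts the uniform distribution. If the new context ends with $v^*$, this prediction is wrong, and although a single outcome may gain, in the mean of the *square root* the loss is a fixed factor $\theta<1$. So, writing $n\in[2^l,2^{l+1})$: either at least $l^2$ contexts ending with $v^*$ are discovered, and $Z_k(n)$ is about $\theta^{2l^2}$, smaller than any power of $n$; or fewer are discovered, and then for each $w\in W_K$ some context ending with $w$ is visited about $n/l^2$ times. That yields $M$ contexts each paying almost $n^{-d}$, with $M$ as large as we chose it, and all remaining contexts together can be controlled by Ville. For uniform noise $\theta$ would be $1$.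

We state the result for general $\alpha$, with the row bound as a hypothesis.

**Lemma 9.** Let $0<h<\log r$, $\alpha>0$, $C_0>0$, $K>k_0$, $M=|W_K|$. Let $\delta>0$, $C\ge1$, $0<\varepsilon\le\delta/8$. Suppose that a.s. for all large $l$, all $n\in[2^l,2^{l+1})$, $K<k\le C_0(l+1)$, $w\in W_K$, $i\le l^2$, the context $a=a^{(k,w,i)}$, if discovered, satisfies
$$N_n(a)\ge\sqrt n\ \Longrightarrow\ \rho_a(n)\le C\,N_n(a)^{-\delta}\,n^\varepsilon.\tag{12}$$
Then a.s. eventually $R_k(n)\le B_\omega n^{-M\delta/2}$ for all $K<k<C_0\log n$.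

**Proof.** Let $n\in[2^l,2^{l+1})$ with $n$ so large that $C_0\log n\le n$, and let $D_k(n)$ be the number of distinct $k$-contexts ending with $v^*$ that occur as $X_{t-k}^{t-1}$, $k+1\le t\le n$. By (4), $R_k(n)\le B_\omega Z_k(n)$.

**Case A: $D_k(n)\ge l^2$.** Here discovery itself must be shown to be expensive. Let
$$\theta=\sum_b\sqrt{Q(b\mid v^*)/r}.$$
Then $\theta>0$, and $\theta<1$ by the strict Cauchy–Schwarz inequality, since $Q(\cdot\mid v^*)$ is not uniform. Put $V_n=Z_k(n)^{1/2}\theta^{-D_k(n)}$, $n\ge k$, so $V_k=1$. The conditional expectation of $\sqrt{\pi_k(X_t\mid\cdot)/Q(X_t\mid\cdot)}$ given $\mathcal F_{t-1}$ is $\sum_b\sqrt{\pi_k(b\mid\cdot)\,Q(b\mid\cdot)}\le1$. It equals $\theta$ if at time $t$ a new context ending with $v^*$ appears, because then $\pi_k$ is uniform. That appearance is $\mathcal F_{t-1}$-measurable, and it is exactly when $D_k$ increases by $1$, which multiplies $\theta^{-D_k}$ by $\theta^{-1}$. In all cases $E[V_t\mid\mathcal F_{t-1}]\le V_{t-1}$. By Ville, $\mathrm{Prob}(\sup_nV_n\ge e^l)\le e^{-l}$.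 Summing over $K<k\le C_0(l+1)$ and over $l$, Borel–Cantelli gives a.s. for all large $l$ and all these $k$ that $Z_k(n)^{1/2}\le e^l\theta^{D_k(n)}$ for all $n\geq k$. In Case A,
$$Z_k(n)\le e^{2l}\,\theta^{2l^2}.$$
For large $n$, $l\ge\log n/\log2-1\ge\log n$, and $l\le2\log n$, so the right side is at most $e^{4\log n-2(\log n)^2\log(1/\theta)}$, which is eventually below $n^{-M\delta/2}$.

**Case B: $D_k(n)<l^2$.** First we find the heavy contexts. Each $w\in W_K$ ends with $v^*$, so fewer than $l^2$ $k$-contexts ending with $w$ are discovered by time $n$. By the ergodic theorem, eventually for each of the finitely many $w\in W_K$ at least $nP(w)/2$ indices $t\in[K+1,n]$ have $X_{t-K}^{t-1}=w$. At most $k\le C_0\log n$ of these satisfy $t\le k$. So eventually, simultaneously for all $K<k<C_0\log n$, the number of $t\in[k+1,n]$ with $X_{t-K}^{t-1}=w$ is at least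
$$\frac{nP(w)}2-C_0\log n\ge\beta n,\qquad\beta=\frac14\min_{w\in W_K}P(w).$$
At each such $t$ the $k$-context ends with $w$. By the pigeonhole principle there is $\iota(w)\le l^2$ with $N_n(a^{(k,w,\iota(w))})\ge\beta n/l^2$, and this is at least $\sqrt n$ for large $n$. By (12),
$$\rho_{a^{(k,w,\iota(w))}}(n)\le C(\beta n/l^2)^{-\delta}n^\varepsilon\le n^{-\delta+2\varepsilon},$$
because $C\beta^{-\delta}l^{2\delta}\le n^\varepsilon$ for large $n$.

Next we control all the other contexts together. The map $\iota$ is random, so we treat all possible maps. For each $\iota:W_K\to\{1,\dots,\lfloor l^2\rfloor\}$ let $Z_k^\iota(n)$ be the product in (4) restricted to the times $t$ whose context is none of the $a^{(k,w,\iota(w))}$, $w\in W_K$. By Section 3, Step 2, it is a nonnegative supermartingale started at $1$, so $\mathrm{Prob}(\sup_nZ_k^\iota(n)\ge e^{\varepsilon l})\le e^{-\varepsilon l}$. There are at most $l^{2M}$ maps and $C_0(l+1)$ values of $k$, so the union is summable in $l$. A.s. for all large $l$, all these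 satisfy $Z_k^\iota(n)\le e^{\varepsilon l}\le n^{2\varepsilon}$.

Finally we multiply. Contexts belonging to different $w$ have different last $K$ letters, so they are different, and
$$Z_k(n)=Z_k^\iota(n)\prod_{w\in W_K}\rho_{a^{(k,w,\iota(w))}}(n)\le n^{-M(\delta-2\varepsilon)+2\varepsilon}\le n^{-M\delta/2}.$$
The last inequality holds since $\varepsilon\le\delta/8$ gives $M(\delta-2\varepsilon)-2\varepsilon\ge\frac34M\delta-\frac14\delta\ge\frac12M\delta$, as $M\ge1$. $\square$

## 8. Assembling Theorem 2

Let $X$ be as in Theorem 2. By Lemma 4, eventually $\hat k_{\mathrm{KT}}\ge k_0$. Since $p_k<p_{k_0}$ for $k>k_0$, it suffices that eventually $\mathrm{KT}_k(X_1^n)\le\mathrm{KT}_{k_0}(X_1^n)$ for all $k>k_0$. If $h=0$, this is Proposition 1. If $h>0$, take $\alpha=\frac12$ and $C_0,K,M,\varepsilon$ as fixed in Section 5 and (11).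

* For $k\ge C_0\log n$, this is (7).
* For $k_0<k\le K$, this is Lemma 8.
* For $K<k<C_0\log n$, (10) gives (12) with $\delta=d$ and $C=c_2$, and $\varepsilon\le d/8$. Lemma 9 and $M\ge2m+4/d$ give $R_k(n)\le B_\omega n^{-Md/2}\le B_\omega n^{-dm-2}$, which is eventually less than $c_3n^{-dm}\le R_{k_0}(n)$, uniformly in these $k$.

So eventually $R_k(n)<R_{k_0}(n)$ for all $k>k_0$, and Theorem 2 is proved. $\blacksquare$

## 9. How fast the wrong orders lose

Let $\alpha>0$ and let $\mathrm{KT}_k^{(\alpha)}$ be as in Section 3. For weights $p_k>0$ with $\sum p_k<\infty$, the posterior probability of order $k$ is $p_k\mathrm{KT}^{(\alpha)}_k/\sum_jp_j\mathrm{KT}^{(\alpha)}_j$, and the estimator is the smallest minimizer of $-\log p_k-\log\mathrm{KT}_k^{(\alpha)}$. For $v\in S_{k_0}$ and $k\ge k_0$ put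
$$d_v=\frac{s_v-1}2+\alpha(r-s_v)>0,\qquad\Delta_k=\sum_{a\in S_k}d_{\bar a},\qquad\kappa=\Delta_{k_0+1}-\Delta_{k_0}.$$
Positivity holds since $s_v\ge2$ or $r-s_v\ge1$. For $\alpha=\frac12$, $d_v=d$ for all $v$, so $\Delta_k=dm_k$; in the running example $\kappa=\frac12(3-2)=\frac12$.

**Theorem 10.** Let $X$ be a stationary irreducible chain of order $k_0$ with $0<h<\log r$, and let $p_k>0$ be weights with $p_k\le Ce^{\gamma k}$ for some $0\le\gamma<\log r-h$. Then $\kappa>0$ and a.s.
$$\sum_{0\le k\le n,\ k\ne k_0}\frac{p_k\,\mathrm{KT}_k^{(\alpha)}(X_1^n)}{p_{k_0}\,\mathrm{KT}_{k_0}^{(\alpha)}(X_1^n)}=n^{-\kappa+o(1)}.$$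
If $\sum p_k<\infty$, the sum may be taken over all $k\ne k_0$. So for every strictly positive prior on the order, the posterior probability of wrong orders is $n^{-\kappa+o(1)}$ a.s., and the estimator equals $k_0$ eventually a.s. If $p_k=e^{\gamma k}$ with $\gamma>\log r-h$, then a.s. eventually order $k=n$ beats $k_0$.

**Proof.** The chain is not uniform i.i.d., since $h<\log r$. So Lemmas 5, 6, 7 and 9 are available, and the first part of Lemma 4 holds for this $\alpha$.

**Step 1: $\kappa>0$, and $\Delta_k$ increases.** For $k\ge k_0$, each word of $S_{k+1}$ is $ba$ with $a\in S_k$, and $\overline{ba}=\bar a$. If $e(a)$ is the number of $b$ with $ba\in S_{k+1}$, then $e(a)\ge1$ by stationarity, and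
$$\Delta_{k+1}-\Delta_k=\sum_{a\in S_k}(e(a)-1)d_{\bar a},\qquad\sum_{a\in S_k}(e(a)-1)=m_{k+1}-m_k>0$$
by Lemma 6. So $\Delta_k$ is strictly increasing and $\kappa=\min_{k>k_0}(\Delta_k-\Delta_{k_0})>0$.

**Step 2: the price of a row for general $\alpha$.** Here we replace (10). Let $a$ be a context for which (8) and (9) hold and $N=N_n(a)\ge\sqrt n$. Since $l\le2\log n$, for large $n$ we have $\sqrt{\varepsilon'lN}\le\frac12q_{\min}N$. So each count $N_n(ab)$ with $Q(b\mid\bar a)>0$ lies between $\frac12Q(b\mid\bar a)N$ and $2Q(b\mid\bar a)N$, and the other counts vanish. By Stirling, $\Gamma(j+\alpha)\asymp j^{j+\alpha-1/2}e^{-j}$ and $\Gamma(j+\alpha r)\asymp j^{j+\alpha r-1/2}e^{-j}$ for $j\ge1$, where $\asymp$ means equality up to factors between positive constants. Hence, with $s=s_{\bar a}$,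
$$\mathrm{row}_a^{(\alpha)}\asymp\mathrm{ML}_a\,N^{-\alpha r+1/2}\!\!\prod_{b:\,Q(b\mid\bar a)>0}\!\!N_n(ab)^{\alpha-1/2}\asymp\mathrm{ML}_a\,N^{s(\alpha-1/2)-\alpha r+1/2}=\mathrm{ML}_a\,N^{-d_{\bar a}},$$
with constants depending only on $\alpha,r,q_{\min}$. With (9), for some constant $C_1\ge1$,
$$C_1^{-1}N_n(a)^{-d_{\bar a}}\le\rho_a(n)\le C_1N_n(a)^{-d_{\bar a}}\,n^\varepsilon.\tag{13}$$

**Step 3: fixed orders.** Let $k\ge k_0$ be fixed and $\varepsilon>0$. Apply Lemma 7 with some $K\ge k$, $K>k_0$, to $w=a\in S_k$, $i=1$. Eventually $nP(a)/2\le N_n(a)\le n$ for all $a\in S_k$, so (13) applies. In (4) use $1\ge P(X_1^k)\ge\min_{S_k}P$. Then eventually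
$$n^{-\Delta_k-\varepsilon}\le R_k(n)\le n^{-\Delta_k+\varepsilon(m_k+1)}.\tag{14}$$
Letting $\varepsilon$ run through a sequence tending to $0$, we get $R_k(n)=n^{-\Delta_k+o(1)}$ a.s. for each fixed $k\ge k_0$. In particular $R_{k_0}(n)\ge n^{-\Delta_{k_0}-1}$ eventually. By Step 1, for each fixed $K>k_0$ the terms with $k_0<k\le K$ contribute exactly $n^{-\kappa+o(1)}$ to the sum; the term $k=k_0+1$ already gives the lower bound. It remains to bound the other terms from above.

**Step 4: $k<k_0$.** By Lemma 4, $\mathrm{KT}_k^{(\alpha)}\le e^{-nh_k+o(n)}$ with $h_k>h$, and by (2) and Step 3, $\mathrm{KT}_{k_0}^{(\alpha)}=R_{k_0}(n)P(X_1^n)\ge e^{-nh+o(n)}$. These finitely many terms are exponentially small.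

**Step 5: $C_0\log n\le k\le n$.** Take $\eta\in(\gamma,\log r-h)$. By (6), for large $n$, $p_kR_k(n)\le Ck^2e^{-(\eta-\gamma)k}$. The sum over $k\ge C_0\log n$ is at most a constant times $n^{-(\eta-\gamma)C_0/2}$. Fix $C_0$ with $(\eta-\gamma)C_0/2\ge\Delta_{k_0}+\kappa+3$; then the sum is at most $n^{-\Delta_{k_0}-\kappa-2}$ eventually.

**Step 6: $K<k<C_0\log n$.** Here $p_k\le Ce^{\gamma k}\le Cn^{\gamma C_0}$. By Lemma 6 choose $K>k_0$ so large that $M=|W_K|$ satisfies $Md_{v^*}/2\ge\Delta_{k_0}+\kappa+3+\gamma C_0$, and choose $\varepsilon\le d_{v^*}/8$. For $w\in W_K$ the contexts $a=a^{(k,w,i)}$ have $\bar a=v^*$. So Lemma 7 and (13) give (12) with $\delta=d_{v^*}$, and by Lemma 9, $R_k(n)\le B_\omega n^{-Md_{v^*}/2}$. The sum of $p_kR_k(n)$ over these $k$ is at most $C_0\log n\cdot Cn^{\gamma C_0}B_\omega n^{-Md_{v^*}/2}\le n^{-\Delta_{k_0}-\kappa-2}$ eventually.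

**Step 7: $k>n$, when $\sum p_k<\infty$.** Here $\mathrm{KT}_k^{(\alpha)}=r^{-n}$, so the total contribution to $\sum p_k\mathrm{KT}_k^{(\alpha)}$ is at most $r^{-n}\sum p_k$, exponentially smaller than $\mathrm{KT}_{k_0}^{(\alpha)}\ge e^{-nh+o(n)}$.

**Step 8: adding up.** Dividing the bounds of Steps 5 and 6 by $p_{k_0}R_{k_0}(n)\ge p_{k_0}n^{-\Delta_{k_0}-1}$ leaves at most a constant times $n^{-\kappa-1}$, which is negligible against $n^{-\kappa+o(1)}$. This proves the asymptotics. For a strictly positive prior, $p_k\le1$, so $\gamma=0$ is allowed. If $\Sigma_n$ denotes the sum over all $k\ne k_0$, the posterior probability of wrong orders is $\Sigma_n/(1+\Sigma_n)=n^{-\kappa+o(1)}$. Since $\Sigma_n\to0$, each of its terms is eventually less than $1$, and the estimator equals $k_0$.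

**Step 9: the bound on $\gamma$ is sharp.** By Ville, $\sup_nZ_{k_0}(n)<\infty$ a.s., so by (4) and (2) $p_{k_0}\mathrm{KT}_{k_0}^{(\alpha)}(X_1^n)\le e^{-nh+o(n)}$. If $p_k=e^{\gamma k}$, then $p_n\mathrm{KT}_n^{(\alpha)}(X_1^n)=e^{(\gamma-\log r)n}$, which is larger eventually when $\gamma>\log r-h$. $\blacksquare$

## 10. The posterior at zero entropy

Periodic sequences behave differently: the estimator is right for the weights of Section 1, but the posterior does not concentrate.

**Proposition 11.** Let $X$ be a stationary irreducible chain of order $k_0$ with $h=0$, and let $p_k>0$, $\sum p_k<\infty$, $\alpha>0$. Then a.s. the posterior probability of $k_0$ converges to $p_{k_0}r^{-k_0}/\sum_{k\ge k_0}p_kr^{-k}$. The estimator equals $k_0$ eventually if and only if $p_kr^{-k}<p_{k_0}r^{-k_0}$ for all $k>k_0$.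

**Proof.** Write $\mathrm{KT}_k$ for $\mathrm{KT}_k^{(\alpha)}(X_1^n)$.

**Step 1: ratios above $k_0$.** A row with one letter of count $N$ equals $g_\alpha(N)=\prod_{j=0}^{N-1}\frac{j+\alpha}{j+\alpha r}$. As in the proof of Proposition 1, $\mathrm{KT}_k=r^{-k}\prod_{v\in S_{k_0}}g_\alpha(N_v^{(k)})$ for $n\ge k\ge k_0$, and for $k_0\le k<n$
$$\frac{\mathrm{KT}_{k+1}}{\mathrm{KT}_k}=\frac1r\cdot\frac{N-1+\alpha r}{N-1+\alpha}\in\Big(\frac1r,1\Big],$$
where $N=N_v^{(k)}\ge1$ for $v=X_{k+1-k_0}^k$. For fixed $k$, $N\to\infty$ as $n\to\infty$, since the cycle returns to $v$ forever; so the ratio tends to $\frac1r$. For $k\ge n$, $\mathrm{KT}_k=\mathrm{KT}_n$. Hence for $k>k_0$ and $n\ge k_0$, $\mathrm{KT}_k/\mathrm{KT}_{k_0}\le1$; and for fixed $k>k_0$ and $n\ge k$ this ratio is larger than $r^{-(k-k_0)}$ and tends to $r^{-(k-k_0)}$.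

**Step 2: orders below $k_0$.** By Stirling, $g_\alpha(N)\asymp N^{-\alpha(r-1)}$ for $N\ge1$, so $\mathrm{KT}_{k_0}$ decays at most polynomially. For $k<k_0$, Lemma 4 gives $\limsup\frac1n\log\mathrm{KT}_k\le-h_k<-h=0$. So $\mathrm{KT}_k/\mathrm{KT}_{k_0}\to0$ exponentially fast.

**Step 3: the posterior limit.** The posterior probability of $k_0$ is $p_{k_0}\big/\sum_kp_k\mathrm{KT}_k/\mathrm{KT}_{k_0}$. The terms with $k<k_0$ tend to $0$. The terms with $k\ge k_0$ are dominated by $p_k$ and converge to $p_kr^{-(k-k_0)}$. By dominated convergence the denominator tends to $\sum_{k\ge k_0}p_kr^{-(k-k_0)}$, which gives the claim.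

**Step 4: the estimator.** Orders $k<k_0$ lose eventually by Step 2. Only finitely many $k$ have $p_k\ge p_{k_0}$. Any other $k>k_0$ loses for all $n\ge k_0$, because $\mathrm{KT}_k\le\mathrm{KT}_{k_0}$. Take one of the finitely many $k>k_0$ with $p_k\ge p_{k_0}$. If $p_kr^{-k}<p_{k_0}r^{-k_0}$, then $p_k\mathrm{KT}_k/(p_{k_0}\mathrm{KT}_{k_0})$ tends to a limit below $1$, so $k$ loses for large $n$. If the condition holds for all $k>k_0$, the estimator is therefore eventually $k_0$. Conversely, if $p_kr^{-k}\ge p_{k_0}r^{-k_0}$ for some $k>k_0$, the strict inequality $\mathrm{KT}_k/\mathrm{KT}_{k_0}>r^{-(k-k_0)}$ gives $p_k\mathrm{KT}_k>p_{k_0}\mathrm{KT}_{k_0}$ for all $n\ge k$, and $k_0$ is not a minimizer. $\blacksquare$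

## 11. Stationary ergodic processes

**Corollary 12.** With $p_k=c(k+1)^{-2}$ and a stationary ergodic process $X$ with values in $A$, $\hat k_{\mathrm{KT}}(X_1^n)\to$ order of $X$ a.s. (order $=\infty$ if $X$ is not Markov of any finite order) if and only if $X$ is not the uniform i.i.d. process.

**Proof.** **Finite order.** We check that ergodicity implies irreducibility on $S_{k_0}$; for $k_0=0$ there is nothing to check. Every state of $S_{k_0}$ has positive stationary probability, hence is recurrent, so $S_{k_0}$ splits into closed communicating classes. If $\mathcal C$ is one of them, the event that the chain lies in $\mathcal C$ is invariant up to null sets and has positive probability, so it has probability $1$ by ergodicity; thus there is only one class. If $X$ is not uniform i.i.d., Theorem 2 applies. If it is, its order is $0$, while $\hat k_{\mathrm{KT}}\to+\infty$ by the quoted Inconsistency Theorem.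

**Infinite order.** Such an $X$ is not uniform i.i.d., so we must show $\hat k_{\mathrm{KT}}\to\infty$. First, for each $k$ there is $k'>k$ with $h_{k'}<h_k$. Indeed, $h_j$ is nonincreasing in $j$ by stationarity. If $h_j=h_k$ for all $j\ge k$, then $H(X_{j+1}\mid X_1^j)=h_k=H(X_{j+1}\mid X_{j-k+1}^j)$, so $X_{j+1}$ is conditionally independent of $X_1^{j-k}$ given $X_{j-k+1}^j$ for all $j\ge k$. By stationarity the conditional law of $X_{j+1}$ given $X_{j-k+1}^j=u$ does not depend on $j$, and the chain rule (with words of probability zero treated as in Lemma 4) gives $X\in\mathcal M_k$, a contradiction.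

Second, for each fixed $j$, $\frac1n\log\mathrm{KT}_j(X_1^n)\to-h_j$ a.s. By Lemma 3, for $n\ge\max(j,1)$, $c_1n^{-d}\,\mathrm{ML}_a\le\mathrm{row}_a\le\mathrm{ML}_a$ for each of the $r^j$ rows. So $\log\mathrm{KT}_j$ differs from $\log\prod_a\mathrm{ML}_a$ by $O(\log n)$, and by the ergodic theorem for word frequencies
$$\frac1n\log\prod_a\mathrm{ML}_a=\frac1n\sum_{a,b}N_n(ab)\log\frac{N_n(ab)}{N_n(a)}\to-h_j.$$
Hence for each $k$ the order $k'$ eventually beats $k$ by an exponential factor, whatever the fixed weights $p_k,p_{k'}$. Each fixed $k$ is eventually excluded, so $\hat k_{\mathrm{KT}}\to\infty$. $\blacksquare$
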